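# Continuous selections on the subcontinua of a pointwise smooth dendroid

## 1. Limits of arcs: the set $Q(x)$

Throughout, a continuum is a nonempty compact connected metric space; a single point is allowed. The empty set counts as connected.

**Definition (dendroid).** A dendroid is an arcwise connected, hereditarily unicoherent metric continuum $X$. Hereditarily unicoherent means that the intersection of any two subcontinua of $X$ is connected.

In a dendroid, two arcs with the same endpoints $p,x$ coincide: their intersection is a connected subset of each that contains both endpoints. So we may write $px$ for the unique arc from $p$ to $x$, with $px=\{p\}$ if $p=x$.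

Here is the object on which everything turns. Fix a point $x$ and walk from $x$ to a point $a$ very close to $x$. In a dendroid the walk $xa$ may be long although $a$ is close. We record where such walks can lead.

**Definition ($Q(x)$).** Let $X$ be a dendroid and $x\in X$. Then $Q(x)$ is the set of all $y\in X$ for which there are points $a_n\to x$ and $y_n\in xa_n$ with $y_n\to y$.

Taking $a_n=x$ shows $x\in Q(x)$.

**Example A (the harmonic fan $F$).** In the plane let $o=(0,0)$, $L=[0,1]\times\{0\}$, let $A_n$ be the segment from $o$ to $(1,\frac1n)$, and let $F=L\cup\bigcup_{n\ge1}A_n$. Call $L$ and the $A_n$ the rays of $F$.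

*$F$ is a dendroid.* It is compact, and any two points are joined through $o$. On $F\setminus\{o\}$ the slope (second coordinate divided by first) is continuous with values in $\{0,1,\frac12,\frac13,\dots\}$, which contains no nondegenerate connected set. Hence a connected subset of $F\setminus\{o\}$ lies in one ray. Next, if a subcontinuum $C$ contains $o$ and $q$, then $oq\subset C$. To see this for $q\ne o$, let $\xi$ be the first coordinate and let $1/k<\xi(q)$. By the boundary bumping theorem the component of $q$ in the closure of $C\cap\{\xi>1/k\}$ meets $\{\xi=1/k\}$. That component misses $o$, so it lies in the ray of $q$ and contains the part of $oq$ where $\xi\ge1/k$. Let $k\to\infty$. Now let $C,D$ be subcontinua. If both contain $o$, then $C\cap D$ contains $oq$ for each of its points $q$, so it is connected. If $o\notin C$, then $C$ is a connected subset of one ray $R$, and $D\cap R$ is connected: if $o\in D$ it contains $oq$ with each of its points $q$, and if $o\notin D$ it is $D$ or empty. So $C\cap D=C\cap(D\cap R)$ is an intersection of two connected subsets of an arc,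 hence connected.

*The sets $Q$.* If $q\in A_k\setminus\{o\}$, points near $q$ lie in $A_k$ and the arcs to them are short, so $Q(q)=\{q\}$. If $a_n\to o$, then the segments $oa_n$ shrink, so $Q(o)=\{o\}$. If $q\in L\setminus\{o\}$, the arc from $q$ to a point $a\notin L$ close to $q$ is $qo\cup oa$, and both pieces are close to $oq$; arcs to nearby points of $L$ are short. So $Q(q)=oq$.

In this example $Q(x)$ is always a point or an arc that starts at $x$. That is the property we shall need, and the next section says for what.

## 2. Retracting $C(X)$ onto $X$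

For a metric continuum $X$ with metric $d$, let $C(X)$ be the set of all subcontinua of $X$ with the Hausdorff metric $d_H$. Recall three textbook facts: $C(X)$ is compact; in particular a Hausdorff limit of subcontinua is a subcontinuum; and the diameter is a continuous function on $C(X)$. We write $A_n\to A$ for convergence in $C(X)$. If $A_n\to A$, then $A$ consists exactly of the limits of sequences $x_n\in A_n$, and every limit point of such a sequence lies in $A$.

Identify $x\in X$ with $\{x\}\in C(X)$. A retraction $r:C(X)\to X$ is a continuous map with $r(\{x\})=x$ for all $x$. A selection is a map $r$ with $r(A)\in A$ for every $A\in C(X)$; a continuous selection is automatically a retraction.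

**Definition (pointwise smooth).** A dendroid $X$ is pointwise smooth if for each $x\in X$ there is $p\in X$ such that for every sequence $a_n\to x$ the arcs $pa_n$ converge to $px$ in the Hausdorff metric.

The point $p$ may depend on $x$. The harmonic fan is pointwise smooth, with $p=o$ for every $x$: if $a_n\to x$, the straight segments $oa_n$ converge to $ox$.

The question is whether each pointwise smooth dendroid $X$ admits a retraction $C(X)\to X$. It is taken from the list of unsolved problems concerning hyperspace retractions for curves at http://web.mst.edu/~wjcharat/publications/hypretr.pdf. The answer is yes.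

> **Theorem 1.** Let $X$ be a pointwise smooth dendroid. There is a continuous map $r:C(X)\to X$ with $r(A)\in A$ for all $A\in C(X)$. In particular $r(\{x\})=x$, so $r$ is a retraction of $C(X)$ onto $X$.

The simplest case is $X=[0,1]$, where $r(A)=\min A$ works. The set $Q(x)$ enters as follows. For a subcontinuum $A$ we look for the smallest subcontinuum $M(A)\subset A$ that meets every $Q(x)$, $x\in A$. It depends on $A$ lower semicontinuously. The selection is then found inside $M(A)$, as a uniform limit of discontinuous selections whose jumps tend to $0$.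

## 3. Arcs, projections and trees in a dendroid

This section collects tools valid in every dendroid $X$.

**Subcontinua are arc-convex.** If $A$ is a subcontinuum and $x,y\in A$, then $xy\cap A$ is a connected subset of $xy$ containing $x$ and $y$, so $xy\subset A$. Hence an intersection of subcontinua is empty or a continuum: with $x,y$ it contains $xy$. Since $xz\cup zy$ is a continuum, also
$$xy\subset xz\cup zy\qquad(x,y,z\in X).\tag{1}$$

**Helly property.** *Pairwise intersecting subcontinua have a common point.* For three of them take $a\in A_1\cap A_2$, $b\in A_2\cap A_3$, $c\in A_3\cap A_1$. Let $m$ be the first point of $ca$, from $c$, on $ab$. Then $cm\cap mb=\{m\}$, so $cb=cm\cup mb$, and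
$$m\in ab\cap bc\cap ca\subset A_2\cap A_3\cap A_1 .$$
For $n>3$ continua $A_1,\dots,A_n$, the case of three shows that the continua $A_i\cap A_n$ $(i<n)$ intersect pairwise, so induction gives a common point. Compactness passes from finite to arbitrary families.

**Projection.** For a subcontinuum $K$ and $p\in X$ let $\pi_K(p)$ be the first point of $K$ on an arc $pk$ with $k\in K$; so $\pi_K(p)=p$ if $p\in K$. The choice of $k$ is irrelevant: if $m$ is this point and $k'\in K$, then $pm\cap K=\{m\}$ and $mk'\subset K$, so $pk'=pm\cup mk'$ and its first point in $K$ is $m$. Thus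
$$\pi_K(p)\in pk\ \text{ for all }k\in K,\qquad p\,\pi_K(p)\cap K=\{\pi_K(p)\}.\tag{2}$$
Let $S$ be another subcontinuum.

* **(P1)** If $S\cap K\neq\emptyset$, then $\pi_K(S)\subset S$. Indeed for $p\in S$, $k\in S\cap K$ we have $\pi_K(p)\in pk\subset S$.
* **(P2)** If $S\cap K=\emptyset$, then $\pi_K$ is constant on $S$. Indeed for $p,q\in S$ and $m=\pi_K(p)$ we have $\pi_K(q)\in qm\subset qp\cup pm$; here $qp\subset S$ misses $K$, and $pm$ meets $K$ only in $m$. So $\pi_K(q)=m$.

**Hulls and trees.** For finite nonempty $E\subset X$ let $\operatorname{hull}E$ be the smallest subcontinuum containing $E$ (the intersection of all of them). For every $x\in X$,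
$$\operatorname{hull}E\subset\bigcup_{f\in E}xf,\tag{3}$$
because the right side is a continuum containing $E$. If $H=\operatorname{hull}E$ and $m=\pi_H(f')$, then $\operatorname{hull}(E\cup\{f'\})=H\cup mf'$ and $H\cap mf'=\{m\}$. So by induction $\operatorname{hull}E$ is a finite tree, possibly a point: at each step one arc is attached at one point. Assigning lengths to the edges of a finite tree gives a compatible geodesic metric $\rho$, where $\rho(x,y)$ is the length of $xy$. In a tree,
$$x_n\to x,\ y_n\to y\quad\Longrightarrow\quad x_ny_n\to xy .\tag{4}$$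
Indeed, $x'y'\subset x'x\cup xy\cup yy'$ and each point of $x'x$ is within $\rho(x,x')$ of $x$, and similarly at the other end. So each point of $x'y'$ is within $\max(\rho(x,x'),\rho(y,y'))$ of $xy$. The roles of $xy$ and $x'y'$ may be exchanged.

**Gluing.** *Let a metric continuum $X=X_1\cup X_2$ be the union of two dendroids with $X_1\cap X_2=\{c\}$. Then $X$ is a dendroid.* It is arcwise connected. The sets $X_1\setminus\{c\}$ and $X_2\setminus\{c\}$ are disjoint and open in $X$, so a subcontinuum contained in neither $X_1$ nor $X_2$ contains $c$. If $c\in C$, then $C\cap X_1$ is a continuum, being the image of $C$ under the retraction $X\to X_1$ that maps $X_2$ to $c$; likewise $C\cap X_2$. Hence for every subcontinuum $C$ each $C\cap X_i$ is empty or a continuum. Let $C,D$ be subcontinua. If one lies in one side, say $C\subset X_1$, then $C\cap D=C\cap(D\cap X_1)$ is connected because $X_1$ is a dendroid. Otherwise both contain $c$, and $C\cap D$ is the union of the connected sets $(C\cap X_i)\cap(D\cap X_i)$, $i=1,2$, which share $c$.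

## 4. The first-point map and where it jumps

The first thing to try is to fix a base point $p$ and send $A$ to its first point seen from $p$, that is, $A\mapsto\pi_A(p)$. This is a selection. If one $p$ serves all $x$ in the definition of pointwise smoothness, as in a tree by (4) or in the fan with $p=o$, it is continuous:

Let $A_n\to A$, $m_n=\pi_{A_n}(p)$, and let $m$ be a limit point of $(m_n)$. Put $q=\pi_A(p)$ and choose $q_n\in A_n$ with $q_n\to q$. By (2), $m_n\in pq_n$. Since $pq_n\to pq$, we get $m\in pq$. But $m\in A$, so $q=\pi_A(p)\in pm$. From $m\in pq$ and $q\in pm$ we get $m=q$.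

The step that needs $p$ to be right is $pq_n\to pq$ at the point $q=\pi_A(p)$, which we do not control. Here is a pointwise smooth dendroid where this step fails for every $p$.

**Example B.** Let $F'$ be the image of the fan $F$ under $(s,t)\mapsto(3-s,-t)$. Its apex is $e=(3,0)$, its rays are $L'=[2,3]\times\{0\}$ and the segments $B_n$ from $e$ to $(2,-\frac1n)$. Let $W=F\cup([1,2]\times\{0\})\cup F'$. By gluing twice, $W$ is a dendroid. It is pointwise smooth: take $p=e$ for $x\in F'$ and $p=o$ for all other $x$. (Near a point of $F$ there are only points of $F$ and of $[1,2]\times\{0\}$; near a point of the open middle segment there are only points of that segment; near a point of $F'$ argue as for $F$.)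

Let $p\in W$. The arc from $p$ to $(1,0)$ can contain $o$ only if $p\in F$, and the arc from $p$ to $(2,0)$ can contain $e$ only if $p\in F'$. Since $F\cap F'=\emptyset$, one of these fails; by the symmetry $(s,t)\mapsto(3-s,-t)$ we may assume $e\notin p(2,0)$. In particular $p\ne e$, so $p\notin B_n$ for all $n$ but at most one. For such $n$ we have $\pi_{B_n}(p)=e$: the set $B_n\setminus\{e\}$ is open and closed in $W\setminus\{e\}$; if $m=\pi_{B_n}(p)\neq e$, then $pm$ misses $e$ because $pm\cap B_n=\{m\}$, so $pm$ would lie in $B_n\setminus\{e\}$, against $p\notin B_n$. Now $B_n\to L'$, while $\pi_{L'}(p)\in p(2,0)$ is not $e$. So the first-point map from $p$ is discontinuous at $L'$, whatever $p$ is.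

The definition gives a base point for each $x$ and no relation between the base points of different $x$. The way out is to forget $p$ and keep only its trace $Q(x)$.

## 5. Five properties of $Q(x)$

From here to the end of Section 12, $X$ is a pointwise smooth dendroid.

**Lemma 1.**

* **(Q0)** $Q(x)$ is $\{x\}$ or an arc with endpoint $x$. Hence $x$ is never an interior point of a subarc of $Q(x)$.
* **(Q1)** If $a_n\to x$, $b_n\to x$, $y_n\in a_nb_n$, $y_n\to y$, then $y\in Q(x)$.
* **(Q2)** If $x_n\to x$, $y_n\in Q(x_n)$, $y_n\to y$, then $y\in Q(x)$.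
* **(Q3)** If $y\in Q(x)$ and $z\in xy$, then $y\in Q(z)$.
* **(Q4)** If $y\in Q(x)$ and $x\in Q(y)$, then $x=y$.

In the fan, (Q3) says for $y\in L$ to the left of $x\in L$ that $y\in oz=Q(z)$ for each $z$ between them. (Q4) says that "$y\in Q(x)$" has a direction: on $L$ it points towards $o$.

**Proof of (Q0): this is where smoothness is used.** Let $p$ belong to $x$ in the definition of pointwise smoothness. If $a_n\to x$, then $xa_n\subset xp\cup pa_n$ and $pa_n\to px$, so every limit of points $y_n\in xa_n$ is in $px$. Thus $Q(x)\subset px$.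

$Q(x)$ is closed: if $y^j\in Q(x)$ and $y^j\to y$, choose $a_j$ with $d(a_j,x)<1/j$ and $z_j\in xa_j$ with $d(z_j,y^j)<1/j$; then $a_j\to x$ and $z_j\to y$.

$Q(x)$ is connected: let $y=\lim y_n$ with $y_n\in xa_n$, $a_n\to x$. Pass to a subsequence with $xa_n\to K$. Every point of $K$ is a limit of points of the $xa_n$, so $K\subset Q(x)$, and $K$ is a continuum containing $x$ and $y$. So each point of $Q(x)$ is joined to $x$ by a continuum in $Q(x)$.

Hence $Q(x)$ is a subcontinuum of $px$ containing the endpoint $x$: it is $\{x\}$ or an arc with endpoint $x$.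

**Proof of (Q1): both ends may move.** By (1), $a_nb_n\subset xa_n\cup xb_n$. So infinitely many $y_n$ lie in the arcs $xa_n$, or infinitely many in the arcs $xb_n$. Either way $y\in Q(x)$ by definition.

**Proof of (Q2): closed graph.** By definition of $Q(x_n)$ choose $a_n$ with $d(a_n,x_n)<1/n$ and $z_n\in x_na_n$ with $d(z_n,y_n)<1/n$. Then $x_n\to x$, $a_n\to x$, $z_n\to y$, and (Q1) applies.

**Proof of (Q3): intermediate points see $y$ too.** Let $a_n\to x$, $y_n\in xa_n$, $y_n\to y$. After passing to subsequences, the arcs $xy_n$ and $y_na_n$ converge to continua. Each limit contains $x$ and $y$, hence $xy$, hence $z$. Pick $z_n\in xy_n$ and $z_n'\in y_na_n$, both converging to $z$. On the arc $xa_n$ the order is $z_n,y_n,z_n'$, so $y_n\in z_nz_n'$, and (Q1) at the point $z$ gives $y\in Q(z)$.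

**Proof of (Q4): antisymmetry.** If $x\ne y$, take $z$ interior to $xy$. By (Q3), $y\in Q(z)$ and $x\in Q(z)$. So $xy\subset Q(z)$ with $z$ interior to $xy$, contradicting (Q0). $\square$

(Q0) is the only consequence of pointwise smoothness that the whole proof uses.

## 6. The core $M(A)$ of a subcontinuum

For $A\in C(X)$ let $\mathcal Y(A)$ be the family of subcontinua $Y\subset A$ with $Y\cap Q(x)\ne\emptyset$ for all $x\in A$. Since $x\in Q(x)$, we have $A\in\mathcal Y(A)$.

**Step 1: any two members of $\mathcal Y(A)$ intersect.** Suppose $Y,Y'\in\mathcal Y(A)$ are disjoint. On an arc from $Y$ to $Y'$ let $y'$ be the first point of $Y'$, and then $y$ the last point of $Y$ before it. So $yy'\cap Y=\{y\}$, $yy'\cap Y'=\{y'\}$, and $yy'\subset A$. Let $z$ be interior to $yy'$. Then $z\in A$, so there is $k\in Q(z)\cap Y$, and $\pi_Y(z)\in zk\subset Q(z)$. But $\pi_Y(z)=y$. So $y\in Q(z)$, and likewise $y'\in Q(z)$. Then $z$ is interior to $yy'\subset Q(z)$, contradicting (Q0).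

**Step 2: there is a smallest member.** Put
$$M(A)=\bigcap\mathcal Y(A).$$
By Step 1 and Helly, $M(A)$ is nonempty, hence a continuum. For $x\in A$ the family $\mathcal Y(A)\cup\{Q(x)\}$ also intersects pairwise, so Helly gives $M(A)\cap Q(x)\ne\emptyset$. Thus $M(A)\in\mathcal Y(A)$: it is the smallest subcontinuum of $A$ meeting $Q(x)$ for every $x\in A$. Also $M(\{x\})=\{x\}$.

**In the fan.** $M(L)=\{o\}$, because $o\in Q(q)$ for all $q\in L$. Let $K_N=L\cup\bigcup_{n\ge N}A_n$. Points $q\in A_n\setminus\{o\}$ have $Q(q)=\{q\}$, so $M(K_N)$ contains them all, and being closed it is $K_N$. Now $K_N\to L$ while $M(K_N)=K_N\to L\ne M(L)$. So $M$ is not continuous: in the limit it may become smaller. (M3) below says that it cannot become larger.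

**Lemma 2.**

* **(M1)** If $x\in A$, then $\pi_{M(A)}(x)\in Q(x)$.
* **(M2)** If $m\in M(A)$, then $Q(m)\cap A\subset M(A)$.
* **(M3)** If $A_n\to A$ and $m\in M(A)$, there are $m_n\in M(A_n)$ with $m_n\to m$.

**Proof of (M1).** Take $k\in Q(x)\cap M(A)$. Then $\pi_{M(A)}(x)\in xk\subset Q(x)$.

**Proof of (M2).** Let $x\in Q(m)\cap A$ and $k=\pi_{M(A)}(x)$, so $k\in xm$. By (M1), $k\in Q(x)$. By (Q3), applied to $x\in Q(m)$ and $k\in mx$, we have $x\in Q(k)$. By (Q4), $x=k\in M(A)$.

**Proof of (M3).** We first show: if $M(A_n)\to L_0$ along a subsequence, then $M(A)\subset L_0$. Clearly $L_0$ is a subcontinuum of $A$. For $x\in A$ choose $x_n\in A_n$ with $x_n\to x$, and $y_n\in M(A_n)\cap Q(x_n)$. A limit point of $(y_n)$ along the subsequence lies in $L_0$, and in $Q(x)$ by (Q2). So $L_0\in\mathcal Y(A)$ and $M(A)\subset L_0$.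

Now let $m_n$ be a point of $M(A_n)$ nearest to $m$. If $m_n\not\to m$, some subsequence has $d(m,M(A_n))\ge\delta>0$, and a further one has $M(A_n)\to L_0$. Then $m\in M(A)\subset L_0$, a contradiction. $\square$

## 7. Projecting onto the core: good points

We now try base points again, but project to $M(A)$ instead of $A$. Put
$$\tau_p(A)=\pi_{M(A)}(p).$$
This is a selection of $M$, in general discontinuous. In the fan with $x=(1,0)$ we have $\tau_x(K_N)=x$ for all $N$, $K_N\to L$, and $\tau_x(L)=o$. To measure the discontinuity, let $O_p(A)$ be the set of all limits $\lim\tau_p(A_n)$ with $A_n\to A$, constant sequences allowed. It contains $\tau_p(A)$. It is contained in $A$, since $\tau_p(A_n)\in A_n$. It is closed: if $q^j\in O_p(A)$ and $q^j\to q$, choose $A_j$ with $d_H(A_j,A)<1/j$ and $d(\tau_p(A_j),q^j)<1/j$.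

**Where the limits lie when $p$ is in the core.** Let $m\in M(A)$ and $A_n\to A$. By (M3) take $y_n\in M(A_n)$, $y_n\to m$. Then $\tau_m(A_n)\in my_n$, so every limit of $\tau_m(A_n)$ lies in $Q(m)$ by definition of $Q(m)$. With (M2),
$$O_m(A)\subset Q(m)\cap A\subset M(A)\qquad(m\in M(A)).\tag{5}$$

**Definition ($g_A(m)$, good point).** Let $m\in M(A)$. Order the arc $Q(m)$ from $m$, and let $g_A(m)$ be the last point of the closed set $O_m(A)\ni m$. So
$$O_m(A)\subset m\,g_A(m),\qquad g_A(m)\in O_m(A),\qquad g_A(m)\in M(A).\tag{6}$$
The point $m$ is good at $A$ if $m\in M(A)$ and $O_m(A)=\{m\}$, that is, $\tau_m(A')\to m$ as $A'\to A$.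

**In the fan.** $o$ is good at $L$, since $o\in M(L)$ and $Q(o)=\{o\}$. At $A=F$ we have $M(F)=F$ for the same reason as for $K_N$. Let $A'_N=A_1\cup\dots\cup A_N$; then $A_N'\to F$, $M(A'_N)=A'_N$, and $\tau_x(A'_N)=o$ for $x=(1,0)$. So $o\in O_x(F)$: the point $x\in M(F)$ is not good at $F$. Since $Q(x)=L$ ends at $o$, we get $g_F(x)=o$, which is good because $Q(o)=\{o\}$. This is the general pattern.

**Lemma 3.** For $m\in M(A)$, the point $w=g_A(m)$ is good at $A$.

**Proof.** Otherwise there are $A_n\to A$ with $\tau_w(A_n)\to w_1\ne w$, and $w_1\in O_w(A)\subset Q(w)$ by (5).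

First, $w_1\notin mw$. Otherwise $w\in Q(m)$ and (Q3) give $w\in Q(w_1)$; with $w_1\in Q(w)$, (Q4) gives $w=w_1$.

If for infinitely many $n$ there is $z_n\in mw\cap M(A_n)$, then $\tau_w(A_n)\in wz_n\subset mw$ for these $n$, so $w_1\in mw$, a contradiction. So $mw\cap M(A_n)=\emptyset$ for large $n$, and (P2) gives $\tau_m(A_n)=\tau_w(A_n)\to w_1$. Thus $w_1\in O_m(A)\subset mw$ by (6), a contradiction. $\square$

So every $A$ has a good point $w$, and $\tau_w$ is continuous at $A$. It need not be continuous at other sets near $A$, so one cannot simply use $\tau_w$ on a neighborhood. But its jumps there are small, as we show next.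

## 8. The jumps of $\tau_p$ near a good point

All diameters are taken with respect to $d$. We measure jumps by $\operatorname{diam}(xy)$ and not by $d(x,y)$, since close points may be joined by long arcs.

**Lemma 4.** Let $p\in X$, $u=\tau_p(A)$.
(i) If $m\in O_p(A)$, then $u\in Q(m)$ or $m\in Q(u)$.
(ii) $g_A(u)\in O_p(A)$.

**Proof of (i).** Let $A_n\to A$ and $\tau_p(A_n)\to m$. If $pu\cap M(A_n)=\emptyset$ for infinitely many $n$, then $\tau_p(A_n)=\tau_u(A_n)$ for these $n$ by (P2). So $m\in O_u(A)\subset Q(u)$ by (5). Otherwise for large $n$ there is $z_n\in pu\cap M(A_n)$, so $\tau_p(A_n)\in pz_n\subset pu$ and $m\in pu\cap A$. Since $pu\cap M(A)=\{u\}$ by (2), the arc $mu\subset pu$ meets $M(A)$ only in $u$. So $\pi_{M(A)}(m)=u$, and $u\in Q(m)$ by (M1).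

**Proof of (ii).** If $g_A(u)=u$, this is clear. Let $g_A(u)\neq u$ and choose $A_n\to A$ with $\tau_u(A_n)\to g_A(u)$. If $pu$ meets $M(A_n)$ for infinitely many $n$, then $\tau_u(A_n)\in pu$ for these $n$ by (P1). So $g_A(u)\in pu\cap M(A)=\{u\}$, a contradiction. So for large $n$ the arc $pu$ misses $M(A_n)$, and $\tau_p(A_n)=\tau_u(A_n)\to g_A(u)$ by (P2). $\square$

Let
$$D_p(A)=\sup\{\operatorname{diam}(\tau_p(A)\,m):m\in O_p(A)\},$$
the size of the jump of $\tau_p$ at $A$.

**Lemma 5.** If $p$ is good at $A_0$, then $D_p(A)\to0$ as $A\to A_0$.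

**Proof.** Otherwise there are $\delta>0$, $A^j\to A_0$ and $m^j\in O_p(A^j)$ with $\operatorname{diam}(u^jm^j)\ge\delta$, where $u^j=\tau_p(A^j)$.

*Both ends converge to $p$.* Goodness gives $u^j\to p$. By definition of $O_p(A^j)$ choose $B^j$ with $d_H(B^j,A^j)<1/j$ and $d(\tau_p(B^j),m^j)<1/j$. Then $B^j\to A_0$, so $\tau_p(B^j)\to p$ by goodness, and $m^j\to p$.

*A far point in the middle.* If every point of $u^jm^j$ had distance $<\delta/2$ from $p$, compactness would give $\operatorname{diam}(u^jm^j)<\delta$. So there is $w^j\in u^jm^j$ with $d(w^j,p)\ge\delta/2$. Pass to a subsequence with $w^j\to w\ne p$. By (Q1), $w\in Q(p)$.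

*The contradiction.* By Lemma 4(i), $u^j\in Q(m^j)$ or $m^j\in Q(u^j)$. As $w^j$ is on the arc between them, (Q3) gives $u^j\in Q(w^j)$ or $m^j\in Q(w^j)$ respectively. One alternative holds infinitely often, and $u^j\to p$, $m^j\to p$, $w^j\to w$, so (Q2) gives $p\in Q(w)$. By (Q4), $w=p$, a contradiction. $\square$

We shall average several points $\tau_{p_i}(A)$, and the average will lie in their hull. The next lemma bounds the distance from such an average to its good point.

**Lemma 6.** Let $u_1,\dots,u_k\in M(A)$ and $v\in\operatorname{hull}\{u_1,\dots,u_k\}$ (so $v\in M(A)$). Then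
$$\operatorname{diam}(v\,g_A(v))\le\max_j\operatorname{diam}(u_j\,g_A(u_j)).$$

**Proof.** Put $g=g_A(v)$ and assume $g\ne v$. By (3), $\operatorname{hull}\{u_i\}\subset\bigcup_iu_ig$, so there is $j$ with $v\in u_jg$. Let $A_n\to A$ with $\tau_v(A_n)\to g$. If for infinitely many $n$ there is $z_n\in M(A_n)\cap u_jv$, then $\tau_v(A_n)\in vz_n\subset u_jv$, so $g\in u_jv$; with $v\in u_jg$ this gives $g=v$, a contradiction. So for large $n$ the arc $u_jv$ misses $M(A_n)$, and by (P2) $\tau_{u_j}(A_n)=\tau_v(A_n)\to g$. Hence $g\in O_{u_j}(A)\subset u_jg_A(u_j)$ by (6), and $vg\subset u_jg\subset u_jg_A(u_j)$. $\square$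

## 9. Averages on finite trees

To pass from local choices of good points to a global map we need convex combinations of points of a tree. They should move no more than the points do.

**Lemma 7.** Let $(S,\rho)$ be a finite tree with a compatible geodesic metric. For weights $\lambda=(\lambda_1,\dots,\lambda_k)$ ($\lambda_i\ge0$, $\sum\lambda_i=1$) and $y\in S^k$ the function $\Psi(x)=\sum\lambda_i\rho(x,y_i)^2$ has a unique minimizer $c(\lambda;y)\in S$. The map $c$ is continuous, $c(\lambda;y)\in\operatorname{hull}\{y_i:\lambda_i>0\}$, and
$$\rho(c(\lambda;u),c(\lambda;m))\le\max_{\lambda_i>0}\rho(u_i,m_i).$$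

**Step 1: existence and uniqueness.** A minimizer exists by compactness. Let $x(t)$ run through an arc parametrized by length. If $y$ projects to $x(t_0)$ on this arc at distance $h\ge0$, then $\rho(x(t),y)=|t-t_0|+h$. Its square $(t-t_0)^2+2h|t-t_0|+h^2$ is strictly convex in $t$. So $\Psi$ is strictly convex along every arc, and there cannot be two minimizers.

**Step 2: continuity.** Let $(\lambda^n,y^n)\to(\lambda,y)$ and let $c^*$ be a limit point of $c(\lambda^n;y^n)$. Passing to the limit in $\sum\lambda^n_i\rho(c(\lambda^n;y^n),y^n_i)^2\le\sum\lambda_i^n\rho(x,y_i^n)^2$ for each $x\in S$ shows that $c^*$ minimizes $\Psi$, so $c^*=c(\lambda;y)$.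

**Step 3: location.** Let $T=\operatorname{hull}\{y_i:\lambda_i>0\}$. If $x\notin T$, then $\pi_T(x)\in xy_i$ is strictly closer than $x$ to every $y_i$ with $\lambda_i>0$, so $x$ is not the minimizer.

**Step 4: the inequality, from the first-order condition.** Let $v=c(\lambda;u)$, $v'=c(\lambda;m)$, and assume $D=\rho(v,v')>0$. Define
$$\varphi(y)=\begin{cases}\rho(v,y)&\text{if }vy\cap vv'\ne\{v\},\\-\rho(v,y)&\text{otherwise,}\end{cases}$$
and $\psi$ likewise with $v$ and $v'$ interchanged.

*Derivatives.* Parametrize $vv'$ by length from $v$, and let $y$ project to parameter $t_0$ at distance $h$. If $t_0>0$ (the first case of $\varphi$), the derivative of $(|t-t_0|+h)^2$ at $0^+$ is $-2(t_0+h)=-2\rho(v,y)$. If $t_0=0$, it is $2h=2\rho(v,y)$. So in both cases it is $-2\varphi(y)$. As $v$ minimizes $\sum\lambda_i\rho(\cdot,u_i)^2$, we get $-2\sum\lambda_i\varphi(u_i)\ge0$, and likewise at $v'$: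
$$\sum\lambda_i\varphi(u_i)\le0,\qquad\sum\lambda_i\psi(m_i)\le0.\tag{7}$$

*$\varphi$ is $1$-Lipschitz.* For two points in the same case of the definition this is the triangle inequality. Suppose $vy\cap vv'\neq\{v\}$ and $vy'\cap vv'=\{v\}$. Then $vy\cap vy'=\{v\}$: otherwise $vy\cap vv'$ and $vy\cap vy'$ are two nondegenerate initial subarcs of $vy$, so they share points other than $v$, and $vy'\cap vv'\ne\{v\}$. Hence $v\in yy'$ and $\varphi(y)-\varphi(y')=\rho(y,v)+\rho(v,y')=\rho(y,y')$.

*$\varphi+\psi\ge D$.* With $t_0,h$ as above: if $0<t_0<D$, the sum is $(t_0+h)+(D-t_0+h)=D+2h$. If $t_0=0$, it is $-h+(D+h)=D$, and if $t_0=D$, it is $(D+h)-h=D$.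

*Conclusion.* Using these facts and (7),
$$D\le\sum\lambda_i(\varphi+\psi)(m_i)\le\sum\lambda_i\varphi(m_i)\le\sum\lambda_i\bigl(\varphi(u_i)+\rho(u_i,m_i)\bigr)\le\max_{\lambda_i>0}\rho(u_i,m_i).\ \square$$

The inequality is in terms of $\rho$, but our control of jumps is in terms of $d$-diameters of arcs. So we need a metric $\rho$ on the tree that compares with $d$-diameters at a given scale $\eta$, with constants independent of the tree.

**Lemma 8.** Let $S\subset X$ be a finite tree and $\eta>0$. There is a compatible geodesic metric $\rho$ on $S$ such that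
(i) $\operatorname{diam}(xy)<\eta\Rightarrow\rho(x,y)\le5$;
(ii) $\rho(x,y)\le5\Rightarrow\operatorname{diam}(xy)\le14\eta$.

**Step 1: a height that counts steps of diameter $\eta$.** Fix $r\in S$. For $x\in S$ let $g_0=r$, and let $g_{j+1}$ be the first point $z$ of $g_jx$, from $g_j$, with $\operatorname{diam}(g_jz)=\eta$, if there is one. The process stops: by uniform continuity of a parametrization an arc contains only finitely many nonoverlapping subarcs of diameter $\eta$. Let $j$ be the last index and put
$$h(x)=j+\operatorname{diam}(g_jx)/\eta .$$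
Since $\operatorname{diam}(g_jz)$ is continuous and nondecreasing as $z$ moves from $g_j$ to $x$, and never equals $\eta$, we have $\operatorname{diam}(g_jx)<\eta$ and $h(x)\in[j,j+1)$. So the points $g_i$ of $x$ are exactly those with integers $0\le i\le h(x)$.

For $y\in rx$ the points $g_i$ of $y$ are those of $x$ lying on $ry$, as one sees by induction on $i$. Hence along $rx$ the function $h$ is continuous and nondecreasing, and $h(g_i)=i$. As $S$ is the union of finitely many arcs $re$ ($e$ an endpoint of $S$, or $e=r$ if $S$ is a point), $h$ is continuous on $S$.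

**Step 2: the metric.** Let $\rho_0$ be a compatible geodesic metric on $S$ of diameter $\le1$, and $H(x)=h(x)+\rho_0(r,x)$. This is continuous, and strictly increasing along arcs from $r$. Subdivide $S$ at $r$ and the branch points. On each edge the projection of $r$ is an endpoint, since at an interior point it would be $r$ or a branch point. Name the endpoints so that this one is $a$; then the edge $ab$ satisfies $a\in rb$, and $H$ maps it homeomorphically onto an interval. Let $\rho$ be the path metric in which edges are measured by $H$. It is geodesic and compatible. Define $x\wedge y$ by $rx\cap ry=r(x\wedge y)$ and put $z=x\wedge y$. Then $xy=xz\cup zy$ and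
$$\rho(x,y)=H(x)+H(y)-2H(z).$$

**Step 3: which $g_i$ lie on $zx$.** *The points $g_i$ of $x$ lying on $zx$ are exactly those with $i\in[h(z),h(x)]$.* If $g_i\in zx$, then $h(z)\le i\le h(x)$ by monotonicity. Conversely let $h(z)\le i\le h(x)$ and suppose that $g_i$ lies strictly before $z$. Then $i=h(g_i)\le h(z)\le i$, so $h(z)=i$. By Step 1 applied to $z$, the last index for $z$ is $i$ and $\operatorname{diam}(g_iz)=0$, so $g_i=z$, a contradiction.

**Step 4: (i).** Let $\operatorname{diam}(xy)<\eta$. Then $\operatorname{diam}(zx)<\eta=\operatorname{diam}(g_ig_{i+1})$, so $zx$ contains at most one $g_i$. By Step 3 the interval $[h(z),h(x)]$ contains at most one integer, so $h(x)-h(z)<2$. The same holds for $y$. So $\rho(x,y)\le4+\rho_0(x,z)+\rho_0(z,y)=4+\rho_0(x,y)\le5$.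

**Step 5: (ii).** Let $\rho(x,y)\le5$. Then $h(x)-h(z)\le5$, so $zx$ contains at most six points $g_i$. They cut $zx$ into at most seven arcs, each contained in some $g_ig_{i+1}$ or in $g_jx$, hence of diameter $\le\eta$. Thus $\operatorname{diam}(zx)\le7\eta$, and likewise $\operatorname{diam}(zy)\le7\eta$. $\square$

## 10. Tame selections and their improvement

Consider arbitrary, possibly discontinuous, functions $\sigma:C(X)\to X$ with $\sigma(A)\in M(A)$ for all $A$.

**Definition ($\varepsilon$-tame).** $\sigma$ is $\varepsilon$-tame if every $A\in C(X)$ has a neighborhood $U$ such that, with $g=g_A(\sigma(A))$,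
$$\operatorname{diam}\bigl(\tau_g(A')\,\sigma(A')\bigr)<\varepsilon\quad\text{for all }A'\in U .$$

Since $g$ is good at $A$, the values $\tau_g(A')$ are close to $g$ for $A'$ near $A$. So an $\varepsilon$-tame $\sigma$ oscillates by little more than $2\varepsilon$ at each $A$. For example, if $\varepsilon>\operatorname{diam}X$, every $\tau_p$ is $\varepsilon$-tame.

**Proposition 9.** If $\sigma$ is $\varepsilon$-tame and $\varepsilon'>0$, there is an $\varepsilon'$-tame $\sigma'$ with $d(\sigma(A),\sigma'(A))<\varepsilon$ for all $A$.

The plan is to take local good points, project from each of them, and average with a partition of unity.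

**Step 1: the cover.** Fix $\eta>0$ with $15\eta<\varepsilon'$. For each $B\in C(X)$ the point $p_B=g_B(\sigma(B))$ is good at $B$ (Lemma 3). By tameness and Lemma 5 there is an open $U_B\ni B$ such that for $A\in U_B$
$$\operatorname{diam}(\tau_{p_B}(A)\,\sigma(A))<\varepsilon,\tag{8}$$
$$D_{p_B}(A)<\eta .\tag{9}$$
Choose a finite subcover $U_1,\dots,U_k$ with corresponding points $p_1,\dots,p_k$. Choose a continuous partition of unity $\lambda_1,\dots,\lambda_k$ on the compact metric space $C(X)$ with $\lambda_i(A)>0\Rightarrow A\in U_i$. Let $S=\operatorname{hull}\{p_1,\dots,p_k\}$, let $\rho$ be as in Lemma 8 for $S$ and $\eta$, and let $c$ be the mean of Lemma 7 on $(S,\rho)$.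

**Step 2: definition of $\sigma'$.**

* If $M(A)\cap S\neq\emptyset$, then all $\tau_{p_i}(A)$ lie in $S$ by (P1), and we put $\sigma'(A)=c(\lambda(A);\tau_{p_1}(A),\dots,\tau_{p_k}(A))$.
* If $M(A)\cap S=\emptyset$, then all $\tau_{p_i}(A)$ coincide by (P2), and $\sigma'(A)$ is the common value.

**Step 3: $\sigma'$ selects from $M$ and is close to $\sigma$.** Let $I=\{i:\lambda_i(A)>0\}$. In both cases $\sigma'(A)\in\operatorname{hull}\{\tau_{p_i}(A):i\in I\}\subset M(A)$. By (3) this hull lies in $\bigcup_{i\in I}\sigma(A)\tau_{p_i}(A)$, and these arcs have diameter $<\varepsilon$ by (8). So $d(\sigma(A),\sigma'(A))<\varepsilon$.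

**Step 4: what must be shown for tameness.** Fix $A$; let $I$ be as above, and put
$$u_i=\tau_{p_i}(A),\qquad v=\sigma'(A),\qquad\hat v=g_A(v).$$
It suffices to show: if $A_n\to A$, then along a subsequence
$$\lim\operatorname{diam}\bigl(\tau_{\hat v}(A_n)\,\sigma'(A_n)\bigr)\le15\eta.\tag{10}$$
Indeed, if the diameters were not $<\varepsilon'$ on a neighborhood of $A$, there would be $A_n\to A$ with diameters $\ge\varepsilon'>15\eta$, contradicting (10).

**Step 5: $v$ is close to its good point.** For $i\in I$ we have $A\in U_i$. By Lemma 4(ii), $g_A(u_i)\in O_{p_i}(A)$, so $\operatorname{diam}(u_ig_A(u_i))<\eta$ by (9). As $v\in\operatorname{hull}\{u_i:i\in I\}$, Lemma 6 gives $\operatorname{diam}(v\hat v)\le\eta$.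

**Step 6: a tree large enough to see everything.** Let $S^+=\operatorname{hull}(\{p_i\}\cup\{u_i\}\cup\{v,\hat v\})$, the hull of a finite set, hence a tree. It contains $S$.

*Case I: $M(A_n)\cap S^+=\emptyset$ for infinitely many $n$.* For these $n$, (P2) gives $\tau_{\hat v}(A_n)=\tau_{p_i}(A_n)$ for all $i$. Since $M(A_n)\cap S=\emptyset$, this common value is $\sigma'(A_n)$. The diameters are $0$.

*Case II: $M(A_n)\cap S^+\ne\emptyset$ for all large $n$.* By (P1), $\tau_{\hat v}(A_n)$ and all $\tau_{p_i}(A_n)$ lie in $S^+$. Hence so does $\sigma'(A_n)$, which is one of the latter or a point of $S$. Pass to a subsequence with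
$$\tau_{p_i}(A_n)\to m_i\in O_{p_i}(A)\ \text{ for all }i,\qquad\sigma'(A_n)\to v^* .$$
Since $\hat v$ is good at $A$ (Lemma 3), $\tau_{\hat v}(A_n)\to\hat v$. In the tree $S^+$ arcs converge, by (4), so the limit of the diameters is
$$\operatorname{diam}(\hat vv^*)\le\operatorname{diam}(\hat vv)+\operatorname{diam}(vv^*)\le\eta+\operatorname{diam}(vv^*).$$
It remains to show $\operatorname{diam}(vv^*)\le14\eta$. By (9),
$$\operatorname{diam}(u_im_i)<\eta\qquad(i\in I).\tag{11}$$
Pass to a further subsequence so that IIa or IIb holds for all $n$.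

*Case IIa: $M(A_n)\cap S=\emptyset$.* Then $\tau_{p_i}(A_n)=\sigma'(A_n)$ for all $i$, so all $m_i$ equal $v^*$. By (3), $v\in\operatorname{hull}\{u_i:i\in I\}\subset\bigcup_{i\in I}v^*u_i$. So $v\in v^*u_i=m_iu_i$ for some $i\in I$, hence $vv^*\subset m_iu_i$ and $\operatorname{diam}(vv^*)<\eta$ by (11).

*Case IIb: $M(A_n)\cap S\neq\emptyset$.* Then $\tau_{p_i}(A_n)\in S$, so $m_i\in S$, and by continuity of $c$ and $\lambda$
$$v^*=c(\lambda(A);m_1,\dots,m_k)\in\operatorname{hull}\{m_i:i\in I\}.$$
If $M(A)\cap S\ne\emptyset$, then $u_i\in S$ and $v=c(\lambda(A);u_1,\dots,u_k)$. By (11) and Lemma 8(i), $\rho(u_i,m_i)\le5$ for $i\in I$. By Lemma 7, $\rho(v,v^*)\le\max_{i\in I}\rho(u_i,m_i)\le5$. By Lemma 8(ii), $\operatorname{diam}(vv^*)\le14\eta$.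

If $M(A)\cap S=\emptyset$, then all $u_i$ equal $v$. By (3), $v^*\in\bigcup_{i\in I}vm_i=\bigcup_{i\in I}u_im_i$, so $vv^*\subset u_im_i$ for some $i\in I$, and $\operatorname{diam}(vv^*)<\eta$ by (11).

This proves (10), and $\sigma'$ is $\varepsilon'$-tame. $\square$

## 11. The uniform limit: proof of Theorem 1

**Step 1: the sequence.** Let $\sigma_0=\tau_p$ for any $p\in X$. It is $\varepsilon_0$-tame for $\varepsilon_0=1+\operatorname{diam}X$. Put $\varepsilon_k=2^{-k}\varepsilon_0$. Proposition 9 gives inductively $\varepsilon_k$-tame $\sigma_k$ with $d(\sigma_k,\sigma_{k+1})<\varepsilon_k$ everywhere. So $\sigma_k\to r$ uniformly, with $d(r,\sigma_k)\le\sum_{j\ge k}\varepsilon_j=2\varepsilon_k$. Since $M(A)$ is closed,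
$$r(A)\in M(A)\subset A .$$

**Step 2: continuity.** Fix $A$ and $k$, and let $g=g_A(\sigma_k(A))$. On a neighborhood $U$ of $A$ we have $d(\tau_g(A'),\sigma_k(A'))<\varepsilon_k$ by tameness, and $d(\tau_g(A'),g)<\varepsilon_k$ since $g$ is good at $A$ (Lemma 3). So $\sigma_k(U)$ lies within $2\varepsilon_k$ of $g$, whence $\operatorname{diam}\sigma_k(U)\le4\varepsilon_k$ and $\operatorname{diam}r(U)\le4\varepsilon_k+2\cdot2\varepsilon_k=8\varepsilon_k$. As $k$ is arbitrary, $r$ is continuous at $A$.

**Step 3: retraction.** $r(\{x\})\in\{x\}$, so $r$ is a retraction of $C(X)$ onto $X$. $\blacksquare$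

## 12. Prescribed values and maps into $C(X)$

> **Theorem 2.** Let $X$ be a pointwise smooth dendroid.
> (a) The selection $r$ can be chosen with $r(A)\in M(A)$ for all $A$, where $M(A)$ is the smallest subcontinuum of $A$ meeting $Q(x)$ for every $x\in A$.
> (b) Given $A_0\in C(X)$ and a point $w$ good at $A_0$ (for instance any $w\in M(A_0)$ with $Q(w)\cap A_0=\{w\}$; good points always exist), $r$ can be chosen as in (a) with $r(A_0)=w$.
> (c) For every topological space $Z$ and continuous $\Phi:Z\to C(X)$ there is a continuous $f:Z\to X$ with $f(z)\in\Phi(z)$ for all $z$.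

**Proof.** (a) was shown in Step 1 of Section 11. For (c) take $f=r\circ\Phi$.

(b) If $w\in M(A_0)$ and $Q(w)\cap A_0=\{w\}$, then $O_w(A_0)\subset Q(w)\cap A_0=\{w\}$ by (5), so $w$ is good at $A_0$. Good points exist by Lemma 3.

Run the construction with $\sigma_0=\tau_w$; then $\sigma_0(A_0)=w$ because $w\in M(A_0)$. In each application of Proposition 9 use the open cover $\{U_{A_0}\}\cup\{U_B\setminus\{A_0\}:B\ne A_0\}$. Properties (8) and (9) persist on the smaller sets. Only $U_{A_0}$ contains $A_0$, so it belongs to the finite subcover and its weight at $A_0$ is $1$. Suppose $\sigma(A_0)=w$. The point belonging to $U_{A_0}$ is $p_{A_0}=g_{A_0}(w)=w$, since $w$ is good. So $w\in S\cap M(A_0)$, and $\sigma'(A_0)$ is the mean with full weight at $\tau_w(A_0)=w$. By the hull property in Lemma 7, $\sigma'(A_0)=w$. By induction $\sigma_k(A_0)=w$ for all $k$, and in the limit $r(A_0)=w$. $\square$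

## 13. Two fans glued at a point: a selection without pointwise smoothness

> **Proposition 3 (the converse fails).** There is a dendroid with a continuous selection $C(X)\to X$ (hence a retraction) that is not pointwise smooth.

The example is that of Section 4 with the middle segment removed. Let $X_L=F$ be the harmonic fan of Example A, with apex $o=(0,0)$, and let $X_R$ be its image under $(s,t)\mapsto(2-s,-t)$. The apex of $X_R$ is $e=(2,0)$, and its rays are $[1,2]\times\{0\}$ and the segments from $e$ to $b_n=(1,-\frac1n)$. Put $a_n=(1,\frac1n)$, $x=(1,0)$ and $X=X_L\cup X_R$. The first coordinate is at most $1$ on $X_L$ and at least $1$ on $X_R$, and $X_L\cap X_R=\{x\}$. By gluing, $X$ is a dendroid. As in Section 3, a subcontinuum contained in neither side contains $x$; and if $x\in A$, then $A\cap X_L$ and $A\cap X_R$ are continua.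

**Step 1: $X$ is not pointwise smooth.** Let $p\in X$ be arbitrary. Both $(a_n)$ and $(b_n)$ converge to $x$. For all but at most one $n$ we have $o\in pa_n$: the only exception is a ray $A_n$ with $p\in A_n\setminus\{o\}$. Likewise $e\in pb_n$ for all but at most one $n$. If $pa_n\to px$ and $pb_n\to px$, then $o,e\in px$. But $px$ lies in $X_L$ or in $X_R$, and $e\notin X_L$, $o\notin X_R$. So no $p$ works for $x$. (Here $Q(x)$ contains $[0,2]\times\{0\}$, because the arcs $xa_n$ converge to $[0,1]\times\{0\}$ and the arcs $xb_n$ to $[1,2]\times\{0\}$. So (Q0) fails at $x$.)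

**Step 2: three closed classes.** Let $\xi$ be the first coordinate and for $A\in C(X)$ write $\xi(A)=[a,b]$; $a$ and $b$ depend continuously on $A$. The classes
$$\mathcal L=\{A\subset X_L\},\qquad\mathcal R=\{A\subset X_R\},\qquad\mathcal M=\{A\ni x\}$$
are closed in $C(X)$ and cover it.

**Step 3: the definition of $s$.**

* For $A\in\mathcal L$ let $s(A)$ be the point of $A$ with $\xi=a$. It is unique: if $o\in A$, then $a=0$ and the point is $o$; if $o\notin A$, then $A$ lies in one ray minus $o$, where $\xi$ is injective.
* For $A\in\mathcal R$ let $s(A)$ be the point of $A$ with $\xi=b$, unique for the same reason.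
* For $A\in\mathcal M$ let
$$s(A)=\Bigl(\frac{(1-a)a+(b-1)b}{b-a},\,0\Bigr)\ \text{ if }a<b,\qquad s(A)=x\ \text{ if }a=b=1 .$$

In the third case $a\le1\le b$, so the first coordinate is a convex combination of $a$ and $b$. Moreover $[a,b]\times\{0\}\subset A$, so $s(A)\in A$. Indeed, $A\cap X_L$ is a continuum containing $x$ on which the minimum of $\xi$ is $a$. If it contains $o$, then $a=0$ and it contains the arc $ox=[0,1]\times\{0\}$. Otherwise it lies in the ray of $x$, so in $(0,1]\times\{0\}$, and equals $[a,1]\times\{0\}$. Similarly $[1,b]\times\{0\}\subset A$.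

**Step 4: the definitions agree on overlaps.** If $A\in\mathcal L\cap\mathcal M$, then $b=1$, and the third definition gives $(a,0)\in A$, which is the unique point of $A$ with $\xi=a$. If $A\in\mathcal R\cap\mathcal M$, then $a=1$ and both definitions give $(b,0)$. Finally $\mathcal L\cap\mathcal R=\{\{x\}\}$, where all definitions give $x$.

**Step 5: continuity.** On $\mathcal L$: if $A_k\to A$ in $\mathcal L$, each limit point of $s(A_k)$ lies in $A$ and has $\xi=a$, so it equals $s(A)$. The same argument works on $\mathcal R$. On $\mathcal M$ the formula is continuous where $a<b$; at $a=b=1$ it is continuous because the first coordinate of $s$ lies in $[a,b]$ and the second is $0$. As the three classes are closed and cover $C(X)$, $s$ is a well-defined continuous selection. $\square$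

So pointwise smoothness is sufficient, but not necessary, for the existence of a retraction, even of a continuous selection, $C(X)\to X$.
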